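# Hereditary graph properties: large infinitely often, hence large always

## 1. Properties, speeds, traces, shattering

Graphs are finite and simple. A labeled graph on $n$ vertices has vertex set $[n]=\{1,\dots,n\}$. We identify a graph with its edge indicator: $G(x,y)=1$ if $xy\in E(G)$, and $G(x,y)=0$ otherwise.

**Definition (hereditary property, speed).** A graph property is an infinite collection of labeled finite graphs closed under isomorphism. A property $\mathcal P$ is hereditary if it is closed under taking induced subgraphs. $\mathcal P^n$ is the set of graphs in $\mathcal P$ with vertex set $[n]$, and $|\mathcal P^n|$, as a function of $n$, is the speed of $\mathcal P$.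

Example. Connectedness is not hereditary: delete the middle vertex of a path on three vertices. The graphs of maximum degree at most $1$ (matchings) form a hereditary property. A matching with $m$ edges on $[n]$ is given by its $2m$ covered vertices and a pairing of them; there are $(2m-1)(2m-3)\cdots 1\le n^{n/2}$ pairings, so the speed is at most $2^n n^{n/2}$. The perfect matchings on $2\lfloor n/2\rfloor$ vertices alone give $n^{(1/2+o(1))n}$. So the speed is $n^{(1/2+o(1))n}$. For forests, Cayley's formula gives at least $n^{n-2}$ graphs. Joining a new vertex $n+1$ to the smallest vertex of each component turns a forest on $[n]$ into a tree on $[n+1]$, injectively, so there are at most $(n+1)^{n-1}$. The speed of forests is $n^{(1+o(1))n}$. Bipartite graphs have speed at least $2^{\lfloor n^2/4\rfloor}$.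

From now on $\mathcal P$ is always hereditary. Since $\mathcal P$ is infinite it has graphs of unbounded order, hence (take induced subgraphs and relabel) $|\mathcal P^n|\ge1$ for every $n$.

**Definition (asymptotic conventions).** A conclusion such as $|\mathcal P^n|\ge n^{(c+o(1))n}$ means that the bound holds for all $n$, where $o(1)$ is a function of $n$ tending to $0$. A hypothesis such as "$|\mathcal P^n|\le n^{(d+o(1))n}$ infinitely often" means that the bound holds for all $n$ in some infinite set of positive integers, with the $o(1)$ term tending to $0$ along that set.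

Example. Forests satisfy $|\mathcal P^n|\ge n^{(1+o(1))n}$, where the $o(1)$ may be negative. Because $|\mathcal P^n|\ge1$, it always suffices to prove such a lower bound for large $n$; for the remaining $n$ take $o(1)=-c$.

**Definition (trace function).** $\pi_{\mathcal P}(b)$ is the maximum, over $G\in\mathcal P$ and $A\subset V(G)$ with $|A|\le b$, of the number of distinct sets $N_G(v)\cap A$ with $v\in V(G)\setminus A$. The set $N_G(v)\cap A$ is the trace of $v$ on $A$. The function $\pi_{\mathcal P}$ is nondecreasing and at most $2^b$.

Example. For matchings, traces on $A$ are empty or singletons, and all of them occur if each vertex of $A$ has a partner outside $A$ and there is one further vertex. So $\pi_{\mathcal P}(b)=b+1$. For bipartite graphs, an independent set $A$ of size $b$ and one vertex for each subset of $A$ show $\pi_{\mathcal P}(b)=2^b$.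

**Definition (shattering).** A set $F$ of pairs from $[N]$ is shattered by $\mathcal P^N$ if for every $\xi:F\to\{0,1\}$ there is $G\in\mathcal P^N$ with $G(e)=\xi(e)$ for all $e\in F$.

So on the pairs of $F$ we may dictate the graph at will, while the pairs outside $F$ are beyond our control. Subsets of shattered sets are shattered. We view $F$ as a graph on $[N]$.

Example. Take $N=3$. For matchings, $\mathcal P^3$ has four graphs: the empty one and three with a single edge. Each single pair is shattered; no two pairs are, because no member contains both. For forests, $\mathcal P^3$ consists of all graphs but the triangle; any two pairs are shattered, all three are not.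

**Definition (common neighborhoods).** In a fixed bipartite graph $F$ with parts $X,Y$, $N(y)$ is the $F$-neighborhood of $y$, and for $S=(s_1,\dots,s_r)\in X^r$, $N(S)\subset Y$ is the set of common $F$-neighbors of $s_1,\dots,s_r$.

Example. If $F$ is the path $x_1y_1x_2y_2$, then $N((x_1,x_2))=\{y_1\}$ and $N((x_2,x_2))=\{y_1,y_2\}$. Coordinates may repeat.

The textbook facts we use are these.

- Sauer–Shelah lemma: a family of more than $\sum_{i<k}\binom Mi$ subsets of an $M$-set shatters some $k$-subset.
- Ramsey's theorem: if all $(r+1)$-subsets of a large enough ordered set are colored with boundedly many colors, there is a subset of prescribed size whose $(r+1)$-subsets all have the same color.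
- Chernoff bounds: let $Z$ be a sum of independent indicators. If $\mathbb EZ\le\mu$, then $\Pr(Z\ge3\mu)\le(e^2/27)^\mu\le e^{-\mu}$ (the last step is $e<3$). If $\mathbb EZ=\mu$ and $0<\eta<1$, then $\Pr(Z\le(1-\eta)\mu)\le e^{-\eta^2\mu/2}$.
- McDiarmid's inequality: if $f$ depends on independent variables, and changing the $i$-th one changes $f$ by at most $c_i$, then $\Pr(f\le\mathbb Ef-\lambda)\le\exp(-2\lambda^2/\sum_ic_i^2)$.

## 2. Does a large value at infinitely many $n$ force a large value at every $n$?

A speed can look very different at different $n$: a hereditary property might have a great many graphs on $N$ vertices for a sparse sequence of $N$, and few for other values. How far apart can these two behaviors be? The following conjecture, from Europ. J. Combinatorics (2001) 22, 277–289, says that a value close to $2^{n^2}$, even if only infinitely often, forces a decent size always.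

**Conjecture.** For all $c>1$, there exists an $\epsilon>0$ such that if $\mathcal P$ is a hereditary property and $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ holds infinitely often, then $|\mathcal P^n|\ge n^{(c+o(1))n}$. Conversely, for all $d>1$ there exists a $\delta>0$ such that if $\mathcal P$ is a hereditary property and $|\mathcal P^n|\le n^{(d+o(1))n}$ infinitely often, then $|\mathcal P^n|\le2^{n^{2-\delta+o(1)}}$.

We shall prove that both parts are true, and then find the correct order of $\epsilon$.

**Theorem A.** Let $k\ge2$ be an integer and $0<\epsilon<\frac1{2k}$. If $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often, then $|\mathcal P^n|\ge n^{(k+o(1))n}$.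

**Corollary (the Conjecture).** Part 1: given $c>1$, $\epsilon=\frac1{4\lceil c\rceil}$ works. Part 2: given $d>1$, $\delta=\frac1{2(\lfloor d\rfloor+1)}$ works.

**Theorem B (sharp form).** Let $r\ge2$ be an integer. If $|\mathcal P^n|\ge2^{\,n^{2-1/r}(\log_2n)^8}$ infinitely often (in particular if $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often for some $\epsilon<1/r$), then $|\mathcal P^n|\ge n^{(r+o(1))n}$.

**Proposition C.** If $c>1$ and $\frac1c<\epsilon<1$, there is a hereditary (even monotone, that is, closed under arbitrary subgraphs) property with $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often and $|\mathcal P^n|\le n^{(c+o(1))n}$ infinitely often.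

**Corollary D.** Let $\epsilon^*(c)$ be the supremum of the $\epsilon$ valid in Part 1, and $\delta^*(d)$ the supremum of the $\delta$ valid in Part 2. Then
$$\tfrac1{\lceil c\rceil}\le\epsilon^*(c)\le\tfrac1c,\qquad\tfrac1{\lfloor d\rfloor+1}\le\delta^*(d)\le\tfrac1d .$$
In particular $\epsilon^*(r)=1/r$ for every integer $r\ge2$.

Oscillation as in Proposition C is a phenomenon studied by Balogh, Bollobás and Weinreich; we shall prove the proposition in full. These results do not determine $\epsilon^*(c)$ for non-integer $c$, nor what happens at exactly $\epsilon=1/r$.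

## 3. From speed to a shattered bipartite graph, and from traces back to speed

Two short lemmas translate the problem. The first uses the hypothesis at one large $N$; the second produces the conclusion at every $n$.

**Lemma 1.** Let $N\ge2$. If $|\mathcal P^N|\ge2^h$ with $h\ge2\log_2N$, then $\mathcal P^N$ shatters a bipartite graph $F_0$ with at least $\frac12\lfloor h/(2\log_2N)\rfloor$ edges.

**Proof.** View $\mathcal P^N$ as a family of subsets of a set of $M=\binom N2$ pairs. Put $k=\lfloor h/(2\log_2N)\rfloor\ge1$. A set of at most $k-1$ pairs can be listed as a sequence of length $k-1$ with entries among the $M$ pairs and one blank symbol. So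
$$\sum_{i<k}\binom Mi\le(M+1)^{k-1}\le N^{2(k-1)}<2^h ,$$
the last step because $2(k-1)\log_2N<2k\log_2N\le h$. By the Sauer–Shelah lemma, some set of $k$ pairs is shattered. It is a graph with $k$ edges; a random bipartition of $[N]$ cuts half of the edges on average, so it has a bipartite subgraph with at least $k/2$ edges, and a subset of a shattered set is shattered. $\square$

**Lemma 2.** If $s>1$ and $\pi_{\mathcal P}(b)\ge b^{s-o(1)}$ as $b\to\infty$, then $|\mathcal P^n|\ge n^{(s+o(1))n}$.

**Proof.** Let $b=\lceil n/\log n\rceil$ and $t=\pi_{\mathcal P}(b)$. Then $b=n^{1-o(1)}$, so $t\ge n^{s-o(1)}$, and as $s>1$ we have $t\ge2n$ for large $n$. Take $G\in\mathcal P$, $A\subset V(G)$ with $|A|=a'\le b$, and $v_1,\dots,v_t\notin A$ with distinct traces on $A$. Label $A$ by $[a']$. For each injection $\psi:\{a'+1,\dots,n\}\to[t]$, take the induced graph $G[A\cup\{v_{\psi(j)}\}_j]$ and label $v_{\psi(j)}$ by $j$. This is a graph in $\mathcal P^n$. Different $\psi$ give different labeled graphs, because the edges between $j$ and $[a']$ show the trace of $v_{\psi(j)}$, hence $\psi(j)$. The number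 of injections is at least
$$(t-n)^{n-a'}\ge(t-n)^{n-b}\ge(t/2)^{n-b}=n^{(s-o(1))(1-o(1))n},$$
where the last expression is a lower bound for $(t/2)^{n-b}$ with suitable $o(1)$ terms. $\square$

The hypothesis $s>1$ matters. Matchings have $\pi_{\mathcal P}(b)=b+1$ but speed only $n^{(1/2+o(1))n}$: there are too few vertices with distinct traces to fill $n$ labels freely.

So everything reduces to this: *given a shattered bipartite graph with about $N^{2-\epsilon}$ edges, find, in some member of $\mathcal P$, a set of $b$ vertices with at least $b^{s-o(1)}$ traces.* Here $b$ is arbitrary but fixed, and $N$ is as large as we like in terms of $b$.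

## 4. Complete bipartite shattered graphs, and where they run out

**The dense extreme.** Suppose $\mathcal P^N$ shatters a complete bipartite graph $K_{s,s}$. Restrict to its $2s$ vertices: all $2^{s^2}$ patterns between the two sides occur, so $|\mathcal P^{2s}|\ge2^{s^2}$. The Kővári–Sós–Turán theorem says that a bipartite graph with parts of size at most $N$ and more than $C_sN^{2-1/s}$ edges contains $K_{s,s}$. By Lemma 1, $|\mathcal P^N|\ge2^{N^{2-\epsilon}}$ gives at least $N^{2-\epsilon}/(5\log_2N)$ shattered edges for large $N$. Hence if $\epsilon<1/s$ and the hypothesis holds infinitely often, then $|\mathcal P^{2s}|\ge2^{s^2}$. If the hypothesis holds infinitely often for every $\epsilon>0$, then $|\mathcal P^{2s}|\ge2^{s^2}$ for all $s$.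

**Where this stops.** In the conjecture $\epsilon$ is fixed, and we obtain $K_{s,s}$ only for $s<1/\epsilon$, which says something only about graphs on a bounded number of vertices. This is not a weakness of the theorem quoted. For $c>1/\epsilon$ with $0<\epsilon<1$, the random construction in Section 9 gives, for each $n$ and large $N$, a graph with at least $N^{2-\epsilon}$ edges in which any $m\le n$ vertices span at most $cm$ edges. Since $K_{s,s}$ has $s^2$ edges on $2s$ vertices, such a graph has no $K_{s,s}$ with $s>2c$ and $2s\le n$.

**A better target, and the next obstacle.** With $r<1/\epsilon$ one can do something that $K_{s,s}$ cannot: find a *large* set $A\subset X$, $|A|=a$, such that *every* $r$-subset $S\subset A$ has its own vertex $y_S\in Y$ joined in $F$ to all of $S$. (We prove this in Section 5.) There are $\binom ar\approx a^r$ of these vertices, just the number of traces we want for exponent $r$. So prescribe $G(s,y_S)=1$ for $s\in S$ and hope that the traces of the $y_S$ on $A$ are different.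

They need not be. For $x\in A\setminus S$ the pair $xy_S$ may lie outside $F$, and there an adversary decides. The family of graphs that take arbitrary values on $F$ and value $1$ on all other $X$–$Y$ pairs shatters $F$; but in its member with all values $1$ on $F$, every $y_S$ has trace $A$. We get a single trace. If we prescribe $0$ instead, the adversary fills with $0$.

**Mixed signs.** We speak before the adversary fills in, but we may use both signs. Take $r=2$, order $A$, and prescribe $G(s_1,y_S)=1$, $G(s_2,y_S)=0$ for $S=\{s_1<s_2\}$. Suppose for the moment that the adversary's value at $x\in A\setminus S$ depends only on the number $j$ of elements of $S$ below $x$; call it $\sigma_j$. If $\sigma=(1,1,1)$, the point $s_1$ is invisible but $s_2$ is a lone $0$ among $1$s. If $\sigma=(0,0,0)$, then $s_1$ is a lone $1$. If $\sigma=(1,1,0)$, the trace changes from $1$ to $0$ at $s_2$. In every case at least one of the two points can be read off: to hide $s_1$ the adversary needs $\sigma_0=\sigma_1=1$, to hide $s_2$ it needs $\sigma_1=\sigma_2=0$, and these contradict each other at $\sigma_1$. Ramsey's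 theorem will supply the supposition. This is the whole idea of Theorem A.

## 5. Alternating signs and Ramsey: proof of Theorem A

Let $k\ge2$, $0<\epsilon<\frac1{2k}$, and put $r=2k$, so that $\epsilon<1/r$. Fix $u\ge1$; we aim at $u^k$ traces on a set of size $2ru$. Let $a\ge r$ be large enough in terms of $u$ and $r$ for the use of Ramsey's theorem below, and let $q=\binom ar$. Let $N$ be large in terms of $a$ and $r$, with $|\mathcal P^N|\ge2^{N^{2-\epsilon}}$. By Lemma 1 a bipartite $F$ with parts $X,Y$, $|X|,|Y|\le N$, and $e_0\ge N^{2-\epsilon}/(5\log_2N)$ edges is shattered.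

**Step 1: a set all of whose $r$-subsets have private neighbors.** This step provides the places where we can prescribe values. We show: there are distinct $x_1,\dots,x_a\in X$ and, for every $r$-subset $S$ of $A=\{x_1,\dots,x_a\}$, a vertex $y_S\in Y$ joined in $F$ to every element of $S$, with the $y_S$ distinct.

Call $S\in X^r$ poor if $|N(S)|<q$. The plan is to sample $A$ inside a neighborhood $N(y_0)$ that contains few poor tuples. Let $p(y)$ be the number of poor $S\in N(y)^r$, and $\deg(y)=|N(y)|$. Counting pairs $(y,S)$ by $S$,
$$\sum_yp(y)=\sum_{S\text{ poor}}|N(S)|\le N^rq .$$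
By convexity,
$$\sum_y\deg(y)^r\ge|Y|\Bigl(\frac{e_0}{|Y|}\Bigr)^r\ge N^{1-r}e_0^r\ge N^{r+1-r\epsilon-o(1)} .$$
Since $1-r\epsilon>0$, this beats both $4a^rqN^r$ and $(4a^2)^rN$ for large $N$, so
$$\sum_y\bigl(\deg(y)^r-4a^rp(y)-(4a^2)^r\bigr)>0 .$$
Hence some $y_0$ has a positive summand, and then $\deg(y_0)\ge4a^2$ and $p(y_0)\le\deg(y_0)^r/(4a^r)$.

Choose $a$ independent uniform points $x_1,\dots,x_a$ of $N(y_0)$. The probability that two coincide is at most $\binom a2/(4a^2)\le\frac18$. For a fixed increasing index tuple $i_1<\dots<i_r$, the tuple $(x_{i_1},\dots,x_{i_r})$ is uniform in $N(y_0)^r$, hence poor with probability at most $\frac1{4a^r}$. The expected number of poor increasing index tuples is at most $a^r\cdot\frac1{4a^r}=\frac14$. As $\frac18+\frac14<1$, some choice has distinct points and no poor $r$-subset. Every $r$-subset then has at least $q=\binom ar$ common neighbors, and there are only $q$ subsets, so distinct $y_S$ can be chosen greedily.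

**Step 2: prescribe alternating signs, then make the adversary uniform.** This step reduces the adversary's freedom to $r+1$ bits. Order $A$ by index. Let $\tau_i=1$ for odd $i$ and $\tau_i=0$ for even $i$. The pairs $s\,y_S$ ($s\in S$) are distinct edges of $F$, and $F$ is shattered; so there is $G\in\mathcal P$ with
$$G(s_i,y_S)=\tau_i\qquad\text{for all }S=\{s_1<\dots<s_r\}\subset A,\ i\in[r].$$
Color each $(r+1)$-subset $T=\{t_1<\dots<t_{r+1}\}$ of $A$ by the vector $\bigl(G(t_i,y_{T\setminus\{t_i\}})\bigr)_{i=1}^{r+1}$. There are $2^{r+1}$ colors. Since $a$ is large, Ramsey's theorem gives $A'\subset A$ with $|A'|=2ru$, all of whose $(r+1)$-subsets have the same color $(\sigma_0,\dots,\sigma_r)$. In $T$ the element $t_i$ exceeds exactly $i-1$ elements of $T\setminus\{t_i\}$. So for every $r$-subset $S\subset A'$ and $x\in A'\setminus S$ exceeding exactly $j$ elements of $S$,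
$$G(x,y_S)=\sigma_j .$$

**Step 3: half of the positions are visible.** This step shows that the adversary cannot hide two consecutive positions. Let
$$V=\{i\in[r]:\ \text{not }(\sigma_{i-1}=\tau_i=\sigma_i)\}.$$
If $i\notin V$ and $i+1\notin V$, then $\tau_i=\sigma_i=\tau_{i+1}$, which is false as the signs alternate. So each of the $k$ pairs $\{1,2\},\{3,4\},\dots,\{r-1,r\}$ contains an element of $V$, and $|V|\ge k$.

**Step 4: count traces.** We now choose many sets $S$ whose traces can be told apart. Split $A'$ into consecutive intervals $J_1<\dots<J_r$ of size $2u$. For $i\notin V$ let $s_i$ be the first element of $J_i$. For $i\in V$ let $s_i$ be any of the $u$ elements in odd position in $J_i$. Each choice gives a set $S=\{s_1<\dots<s_r\}$ with one element per interval. An element of $J_i$ before $s_i$ exceeds exactly $i-1$ elements of $S$, and one after $s_i$ exceeds exactly $i$. So the trace of $y_S$ on $J_i$ is $\sigma_{i-1}$ before $s_i$, $\tau_i$ at $s_i$, and $\sigma_i$ after $s_i$.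

For $i\in V$ this determines $s_i$. Indeed, suppose two candidates $s<s'$ give the same trace on $J_i$. The next element of $J_i$ after $s$, call it $s+1$, is in even position, so $s+1<s'$. At the element $s$, the first trace has $\tau_i$ and the second $\sigma_{i-1}$. At $s+1$, the first has $\sigma_i$ and the second $\sigma_{i-1}$. Hence $\tau_i=\sigma_{i-1}=\sigma_i$, contradicting $i\in V$. (Odd positions were used in order to have the element $s+1$ strictly between.)

So the vertices $y_S\notin A'$ have at least $u^{|V|}\ge u^k$ distinct traces on $A'$, and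
$$\pi_{\mathcal P}(2ru)\ge u^k\qquad\text{for every }u\ge1.$$
With $u=\lfloor b/(2r)\rfloor$ and monotonicity, $\pi_{\mathcal P}(b)\ge b^{k-o(1)}$. Lemma 2 with $s=k>1$ gives $|\mathcal P^n|\ge n^{(k+o(1))n}$. This proves Theorem A. $\blacksquare$

**Proof of the Corollary, Part 1.** Given $c>1$, take $k=\lceil c\rceil\ge2$ and $\epsilon=\frac1{4k}<\frac1{2k}$. Theorem A gives $|\mathcal P^n|\ge n^{(k+o(1))n}\ge n^{(c+o(1))n}$.

**Proof of the Corollary, Part 2.** This is the contrapositive. Given $d>1$, let $k=\lfloor d\rfloor+1$, so $k\ge2$ and $k>d$, and $\delta=\frac1{2k}$. Assume $|\mathcal P^n|\le n^{(d+o(1))n}$ infinitely often. If $|\mathcal P^n|\le2^{n^{2-\delta+o(1)}}$ fails, then for some $\eta>0$, which we may decrease to have $\eta<\delta$, we have $|\mathcal P^n|\ge2^{n^{2-(\delta-\eta)}}$ for infinitely many $n$. Theorem A with $\epsilon=\delta-\eta<\frac1{2k}$ gives $|\mathcal P^n|\ge n^{(k+o(1))n}$ for all $n$. As $k>d$, this contradicts the assumption. Both parts of the Conjecture are proved. $\blacksquare$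

## 6. The factor 2 lost to a fixed sign pattern, and random signs instead

Theorem A needs $\epsilon<\frac1{2k}$ because only half of the $r$ positions are visible. A cleverer pattern $\tau$ does not help. For any $\tau\in\{0,1\}^r$ the adversary may fill with a constant, the sign that occurs most often in $\tau$. Then the trace of $y_S$ is constant except at the at most $r/2$ points $s_i$ with the minority sign, so the $y_S$ have at most $\sum_{j\le r/2}\binom aj$ traces.

For Theorem B we let the sign depend on the pair, not on the position. Let $X_0=N(y_0)$ be the neighborhood in which we sample, and let $d=|X_0|$. Suppose first that all backgrounds are one function $B:X_0\to\{0,1\}$, that is, each $y$ would look like $B$ on $X_0$ apart from a few points. If $\xi(sy)$ are random signs, then for an $r$-tuple $S$ with distinct coordinates and $y\in N(S)$, the signs differ from $B$ at all $r$ points of $S$ with probability $2^{-r}$, a constant. When they do, the few sampled points at which $y$ differs from $B$ include all of $S$, and $S$ can be recovered from the trace up to few possibilities. No factor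 is lost in the exponent.

Three things stand in the way, and they are the plan of the proof. First, the adversary chooses $B$ after seeing $\xi$. We need one $\xi$ good for all $2^d$ functions $B$, so the failure probability for one $B$ must be below $2^{-d}$. This needs concentration, and so no point $s$ may carry too much weight; Steps 1 and 2 below arrange it, and Step 3 carries it out. Second, there may be many backgrounds. If more than $a^r$ of them are pairwise far apart, random sample points separate them and we are done at once (Step 4). Otherwise there are fewer than $a^r$ clusters. Third, to decode we must know from the trace which cluster center is the background of $y$. We spend $a$ extra sample points on that (Step 5).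

## 7. Proof of Theorem B: preparing the shattered graph and the signs

Fix $r\ge2$. We show that there are $a_0(r)$ and $c_r'>0$ with
$$\pi_{\mathcal P}(2a)\ge c_r'\,\frac{a^r}{(\ln a)^r}\qquad\text{for all }a\ge a_0(r).\tag{1}$$
By monotonicity this gives $\pi_{\mathcal P}(b)\ge b^{r-o(1)}$, and Lemma 2 finishes. The clause in parentheses in Theorem B holds because $n^{2-\epsilon}\ge n^{2-1/r}(\log_2n)^8$ for large $n$ if $\epsilon<1/r$.

Fix $a$, put $L=a^r$, and let $N$ be as large as needed in terms of $a,r$, with $|\mathcal P^N|\ge2^h$ for $h=N^{2-1/r}(\log_2N)^8$. Let $\ell=\lfloor\log_2N\rfloor+1$, so $\log_2N<\ell\le2\log_2N$. Letters $C,C'>0$ denote constants depending only on $r$, possibly changing from line to line.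

**Step 1: make degrees regular.** The aim is a shattered graph with all degrees equal on one side and bounded degrees on the other. Lemma 1 gives a shattered bipartite $F_0$ whose number of edges $e_0$ satisfies $e_0\ge CN^{2-1/r}\ell^7$. Degrees of non-isolated vertices fall into $\ell$ dyadic classes on each side. So for some $i,j$, with
$$X=\{x:2^i\le\deg x<2^{i+1}\},\qquad Y'=\{y:2^j\le\deg y<2^{j+1}\}$$
on the two sides, the number $e_1$ of edges of $F_0$ between $X$ and $Y'$ is at least $e_0/\ell^2$. Let $n_1=|X|$. Then $n_12^i\le e_0$ and $|Y'|2^j\le e_0$. Put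
$$D=2^{i+1}\le\frac{2e_0}{n_1},\qquad d=\Bigl\lceil\frac{e_1}{2|Y'|}\Bigr\rceil ,$$
let $Y\subset Y'$ be the set of $y$ sending at least $d$ edges to $X$, and $n_2=|Y|$. A vertex of $Y'\setminus Y$ sends at most $d-1<e_1/(2|Y'|)$ edges to $X$. So these vertices carry at most $e_1/2$ edges in all, and $Y$ carries at least $e_1/2$; each $y\in Y$ has degree less than $2^{j+1}$, so $n_2\ge e_1/2^{j+2}$. Therefore
$$n_2d\ge\frac{e_1}{2^{j+2}}\cdot\frac{e_1}{2|Y'|}=\frac{e_1^2}{8\cdot2^j|Y'|}\ge\frac{e_1^2}{8e_0}\ge\frac{e_0}{8\ell^4}.$$
Delete edges so that each $y\in Y$ has exactly $d$ neighbors in $X$, and call the resulting graph, with parts $X$ and $Y$, $F$. It is shattered, and each $x\in X$ has $F$-degree at most $D$. Set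
$$t=\frac{n_2d^r}{8n_1^r}.$$
This is one eighth of the average of $|N(S)|$ over $S\in X^r$. Since $n_1,n_2\le N$,
$$d\ge\frac{e_0}{8\ell^4N}\ge CN^{1-1/r}\ell^3 .$$
We need two consequences:
$$t=\frac{(n_2d)\,d^{r-1}}{8n_1^r}\ge C\ell^{3r},\qquad\frac D{td}\le\frac{16\,e_0n_1^{r-1}}{(n_2d)\,d^r}\le\frac{128\,\ell^4N^{r-1}}{d^r}\le C'\ell^{4-3r}\le C'\ell^{-2}.\tag{2}$$
In the first, $n_2d\ge CN^{2-1/r}\ell^3$ and $d^{r-1}\ge CN^{(r-1)^2/r}\ell^{3(r-1)}$. The power of $N$ is $2-\frac1r+\frac{(r-1)^2}r-r=2-\frac1r+\bigl(r-2+\frac1r\bigr)-r=0$. In the second we inserted $D\le2e_0/n_1$ and $td=n_2d^{r+1}/(8n_1^r)$, then $n_2d\ge e_0/(8\ell^4)$, then $d^r\ge CN^{r-1}\ell^{3r}$, and finally $r\ge2$.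

**Step 2: choose $y_0$.** We want a neighborhood $X_0=N(y_0)$ in which most $r$-tuples have many common neighbors, and such that for most $y$ no single point $s$ dominates. Let $\mathcal R$ be the set of $S\in X^r$ with distinct coordinates and $|N(S)|\ge t$. There are $n_2d^r$ pairs $(y,S)$ with $S\in N(y)^r$. Of these, at most $n_1^rt=n_2d^r/8$ have $|N(S)|<t$, and at most $r^2n_2d^{r-1}\le n_2d^r/8$ have repeated coordinates (for $N$ large, as then $d\ge8r^2$). So at least $\frac34n_2d^r$ pairs have $S\in\mathcal R$.

For $y_0,y\in Y$ let $Q_{y_0y}=N(y_0)\cap N(y)$ and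
$$w(y_0,y)=\sum_{S\in\mathcal R\cap Q_{y_0y}^r}\frac1{|N(S)|},\qquad w_s(y_0,y)=\sum_{S\in\mathcal R\cap Q_{y_0y}^r,\ s\in S}\frac1{|N(S)|}\le\frac{r\,|Q_{y_0y}|^{r-1}}t .$$
The last bound holds because at most $r|Q_{y_0y}|^{r-1}$ tuples contain $s$, each with $|N(S)|\ge t$. Summing over $y$ first, each $S\in\mathcal R\cap N(y_0)^r$ contributes $|N(S)|\cdot\frac1{|N(S)|}=1$, so
$$\sum_{y_0,y}w(y_0,y)=\#\{(y_0,S):S\in\mathcal R\cap N(y_0)^r\}\ge\tfrac34n_2d^r .$$

Let $\kappa=\ell^{-3/2}$. Call $(y_0,y)$ bad if $w_s(y_0,y)>\kappa\,w(y_0,y)$ for some $s$. For a bad pair, $w(y_0,y)\le\frac1\kappa\cdot\frac{r|Q_{y_0y}|^{r-1}}t$. For every $y$, counting pairs $(y_0,S')$ with $S'\in Q_{y_0y}^{r-1}$ by $S'$,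
$$\sum_{y_0}|Q_{y_0y}|^{r-1}=\sum_{S'\in N(y)^{r-1}}|N(S')|\le d^{r-1}D ,$$
because $N(S')$ lies in the neighborhood of its first coordinate; here $r\ge2$ is used. By (2),
$$\sum_{(y_0,y)\text{ bad}}w(y_0,y)\le\frac r{\kappa t}\,n_2d^{r-1}D=\frac{rD}{\kappa td}\,n_2d^r\le C'\ell^{-1/2}n_2d^r\le\tfrac18n_2d^r$$
for $N$ large. So the pairs that are not bad have total weight at least $\frac58n_2d^r$, and some $y_0$ has at least the average share. Fix it, and write $X_0=N(y_0)$ (so $|X_0|=d$), $w(y)=w(y_0,y)$, $w_s(y)=w_s(y_0,y)$, and $Y_1=\{y:w(y)>0,\ (y_0,y)\text{ not bad}\}$. Then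
$$\sum_{y\in Y_1}w(y)\ge\tfrac58d^r .\tag{3}$$
The weight has a meaning that we shall use at the end. Let $S$ be uniform in $X_0^r$ and, when $S\in\mathcal R$, let $y$ be uniform in $N(S)$. A tuple $S\in X_0^r$ has $y^*\in N(S)$ exactly when $S\in Q_{y_0y^*}^r$, so $\Pr(S\in\mathcal R,\ y=y^*)=d^{-r}w(y^*)$. Thus (3) says that $S\in\mathcal R$ and $y\in Y_1$ with probability at least $\frac58$.

**Step 3: choose signs that work against every background.** We look for one $\xi\in\{0,1\}^F$ such that, whatever $B$ the adversary takes, for most $y$ a constant proportion of the tuples $S$ have all their signs different from $B$. For $y\in Y_1$ and $B:X_0\to\{0,1\}$ put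
$$\varphi_y(B)=\frac1{w(y)}\sum_{S\in\mathcal R\cap Q_{y_0y}^r}\frac1{|N(S)|}\,\mathbf 1\bigl[\xi(sy)\ne B(s)\ \text{for all }s\in S\bigr].$$

**Claim.** For $N$ large, some $\xi$ satisfies, for all $B:X_0\to\{0,1\}$ simultaneously,
$$\sum_{y\in Y_1:\ \varphi_y(B)\le2^{-r-1}}w(y)\le\frac{d^r}{8L}.\tag{4}$$

**Proof of the Claim.** Take $\xi$ uniformly random and fix $B$. The coordinates of $S\in\mathcal R$ are distinct, so each indicator has mean $2^{-r}$ and $\mathbb E\varphi_y(B)=2^{-r}$. Changing one bit $\xi(sy)$ changes $\varphi_y(B)$ by at most $w_s(y)/w(y)$. Let $\kappa_y=\max_sw_s(y)/w(y)$; it is positive, and at most $\kappa$ because $(y_0,y)$ is not bad. Since each $S$ has $r$ distinct coordinates, $\sum_sw_s(y)=r\,w(y)$, so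
$$\sum_s\Bigl(\frac{w_s(y)}{w(y)}\Bigr)^2\le\kappa_y\sum_s\frac{w_s(y)}{w(y)}=r\kappa_y .$$
McDiarmid's inequality with $\lambda=2^{-r-1}$ gives
$$\Pr\bigl(\varphi_y(B)\le2^{-r-1}\bigr)\le e^{-\gamma/\kappa_y},\qquad\gamma=\frac{2^{-2r-1}}r .$$
Also $w_s(y)\le rd^{r-1}/t$, so
$$\frac1{\kappa_y}\ge\beta_y:=\frac{t\,w(y)}{r\,d^{r-1}} .$$

Let $I_y$ be the indicator of $\varphi_y(B)\le2^{-r-1}$. The $I_y$ depend on disjoint sets of bits, so they are independent. As $\gamma\beta_y/2-\gamma/\kappa_y\le-\gamma/(2\kappa_y)\le-\gamma/(2\kappa)$,
$$\mathbb E\,e^{\frac\gamma2\sum_{y\in Y_1}\beta_yI_y}\le\prod_{y\in Y_1}\bigl(1+e^{\gamma\beta_y/2-\gamma/\kappa_y}\bigr)\le\bigl(1+e^{-\gamma/(2\kappa)}\bigr)^N\le\exp\bigl(Ne^{-\gamma\ell^{3/2}/2}\bigr)\le2$$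
for $N$ large, because $\ell^{3/2}$ grows faster than $\ln N$. This is why we took $\kappa=\ell^{-3/2}$: smaller than $1/\ell$ by enough to beat $N$ here, yet large enough for the bad pairs to have small weight.

The inequality $\sum_{y\in Y_1}w(y)I_y>\frac{d^r}{8L}$ means $\sum_{y\in Y_1}\beta_yI_y>\frac t{rd^{r-1}}\cdot\frac{d^r}{8L}=\frac{td}{8rL}$. By Markov's inequality its probability is at most $2\exp\bigl(-\frac{\gamma td}{16rL}\bigr)$. There are $2^d$ functions $B$. By (2), $t\to\infty$ as $N\to\infty$ with $L$ fixed, so for large $N$ we have $\frac{\gamma t}{16rL}\ge3\ln2$, and the union bound $2^d\cdot2\cdot2^{-3d}<1$ shows that some $\xi$ works for all $B$. $\square$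

Fix such a $\xi$. As $F$ is shattered, there is $G\in\mathcal P$ with $G(x,y)=\xi(xy)$ for all $xy\in F$; fix it. For $y\in Y$ let $B_y(x)=G(x,y)$ for $x\in X_0$. This is the true row of $y$ on $X_0$, including the adversary's values. Let $\operatorname{dist}(B,B')=\frac1d|\{x\in X_0:B(x)\ne B'(x)\}|$.

## 8. Proof of Theorem B: sampling, clustering and decoding

Let $\theta=4r\ln a/a$, so $e^{-\theta a}=a^{-4r}$; take $a_0(r)$ large enough that $\theta<1$. Take a maximal family $y^1,\dots,y^m\in Y$ with pairwise $\operatorname{dist}(B_{y^i},B_{y^j})>\theta$, and write $B_i=B_{y^i}$.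

**Step 4: many far-apart rows.** Here the adversary's variety itself gives the traces. Suppose $m\ge a^r$. Take $a$ independent uniform points of $X_0$. Among $a^r$ of the $B_i$, the expected number of pairs agreeing at all sampled points is at most $\frac12a^{2r}(1-\theta)^a\le\frac12a^{2r}e^{-\theta a}=\frac12a^{-2r}<1$. So some set of at most $a$ points of $X_0$ has at least $a^r$ traces of vertices of $Y$, and (1) holds.

From now on $m<a^r=L$. By maximality, each $y\in Y$ has some $i(y)\in[m]$ with $\operatorname{dist}(B_y,B_{i(y)})\le\theta$; fix one such $i(y)$ for each $y$.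

**Step 5: sample $2a$ points and recover the background from the last $a$.** This step lets the trace name a center near the row of $y$. Take independent uniform $x_1,\dots,x_{2a}\in X_0$. For $y\in Y$ let $f_y=(B_y(x_l))_{l\le2a}$, and let $T$ be the number of distinct vectors $f_y$. The vector $f_y$ and the trace of $y$ on $\{x_1,\dots,x_{2a}\}$ determine each other, and $X_0\subset X$ is disjoint from $Y$, so $\pi_{\mathcal P}(2a)\ge T$.

"Hamming distance" below counts coordinates $a<l\le2a$ only. Let $J(y)\in[m]$ be the least index $j$ minimizing the Hamming distance between $B_j$ and $f_y$. Given the sample, $J(y)$ depends only on $f_y$; and the map $J:Y\to[m]$ depends only on $x_{a+1},\dots,x_{2a}$.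

Call $y$ *good* if the Hamming distance of $B_y$ and $B_{i(y)}$ is at most $3\theta a$. For fixed $y$ this distance is a sum of $a$ independent indicators of mean at most $\theta$, so by Chernoff
$$\Pr(y\text{ not good})\le e^{-\theta a}=a^{-4r}.$$
Let $\mathcal E_0$ be the event that all $i,j\le m$ with $\operatorname{dist}(B_i,B_j)>20\theta$ have Hamming distance greater than $6\theta a$. For such a pair the mean $\mu$ exceeds $20\theta a$, so $6\theta a<0.3\mu$, and Chernoff with $\eta=0.7$ gives
$$\Pr(\mathcal E_0^c)\le\frac{m^2}2e^{-(0.7)^2\cdot20\theta a/2}\le a^{2r}e^{-\theta a}=a^{-2r}.$$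
If $\mathcal E_0$ holds and $y$ is good, then $f_y$ is at Hamming distance at most $3\theta a$ from $B_{i(y)}$, hence also from the minimizer $B_{J(y)}$. These two centers are then at Hamming distance at most $6\theta a$, so $\operatorname{dist}(B_{i(y)},B_{J(y)})\le20\theta$ by $\mathcal E_0$, and
$$\operatorname{dist}(B_y,B_{J(y)})\le21\theta .$$

**Step 6: decode.** We show that a trace can come from few tuples of a certain kind. For an increasing $r$-tuple $I\subset[a]$ let $S_I=(x_l)_{l\in I}$. Call $I$ *successful* if there is $y\in N(S_I)$ such that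

(i) $\xi(x_ly)\ne B_{J(y)}(x_l)$ for all $l\in I$, and

(ii) $B_y(x_l)\ne B_{J(y)}(x_l)$ for at most $63\theta a$ indices $l\in[a]\setminus I$.

Let $I$ be successful with witness $y$, and let $f=f_y$. The vector $f$ determines $J=J(y)$. For $l\in I$ the pair $x_ly$ is in $F$, so $f(l)=G(x_l,y)=\xi(x_ly)\ne B_J(x_l)$. Hence
$$I\subset\{l\le a:f(l)\ne B_J(x_l)\},$$
a set determined by $f$ and, by (ii), of size at most $h_0:=r+63\theta a=r+252\,r\ln a$. So each vector $f$ is used by at most $h_0^r$ successful $I$, and
$$T\ge h_0^{-r}\cdot\#\{\text{successful }I\}.\tag{5}$$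

**Step 7: a fixed $I$ succeeds with constant probability.** This step puts (3), (4) and the sampling bounds together. Fix $I$. Then $S=S_I$ is uniform on $X_0^r$. If $S\in\mathcal R$, choose $y$ uniformly in $N(S)$ with extra independent randomness. The pair $(S,y)$ is independent of all $x_l$ with $l\notin I$. Condition on $x_{a+1},\dots,x_{2a}$, which fixes the map $J$. By the meaning of the weights and the definition of $\varphi_y$,
$$\Pr\bigl(S\in\mathcal R,\ y\in Y_1,\ \text{(i)}\bigr)=d^{-r}\sum_{y\in Y_1}w(y)\,\varphi_y(B_{J(y)}).$$
The $y\in Y_1$ with $\varphi_y(B_{J(y)})\le2^{-r-1}$ satisfy $\varphi_y(B_j)\le2^{-r-1}$ for $j=J(y)\in[m]$. By (4), applied to $B_1,\dots,B_m$, their total weight is at most $m\,\frac{d^r}{8L}$. The other $y\in Y_1$ have, by (3), total weight at least $\frac58d^r-\frac{m}{8L}d^r$. So the probability is at least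
$$2^{-r-1}\Bigl(\frac58-\frac m{8L}\Bigr)\ge2^{-r-1}\cdot\frac12=2^{-r-2},$$
as $m<L$. This holds for every value of $x_{a+1},\dots,x_{2a}$, hence without conditioning.

Next we bound what can go wrong with (ii). Given $S\in\mathcal R$ and $y$, the points $x_{a+1},\dots,x_{2a}$ are independent of them, so $y$ fails to be good with probability at most $a^{-4r}$. The event $\mathcal E_0$ fails with probability at most $a^{-2r}$. If neither happens, $\operatorname{dist}(B_y,B_{J(y)})\le21\theta$. Given $S,y,x_{a+1},\dots,x_{2a}$ with this property, the $a-r$ points $x_l$, $l\in[a]\setminus I$, are still independent and uniform, and the expected number of disagreements is at most $21\theta a$; so (ii) fails with probability at most $e^{-21\theta a}\le a^{-4r}$. Altogether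
$$\Pr(I\text{ successful})\ge2^{-r-2}-3a^{-2r}\ge2^{-r-3}$$
for $a\ge a_0(r)$.

**Step 8: finish.** By linearity of expectation, some choice of $x_1,\dots,x_{2a}$ has at least $2^{-r-3}\binom ar$ successful $I$, and (5) gives
$$\pi_{\mathcal P}(2a)\ge T\ge\frac{2^{-r-3}\binom ar}{(r+252\,r\ln a)^r}.$$
Since $\binom ar\ge(a/r)^r$ and $r+252\,r\ln a\le253\,r\ln a$ for $a\ge3$, this is (1). Hence $\pi_{\mathcal P}(b)\ge b^{r-o(1)}$, and Lemma 2 with $s=r>1$ proves Theorem B. $\blacksquare$

## 9. Locally sparse random graphs: the barrier at $1/c$

To show that $\epsilon$ cannot exceed $1/c$ we need properties with many graphs at some orders and few at others. The source of many graphs is one graph with many edges, all of whose subgraphs we admit. To have few graphs at a much smaller order, the big graph must be sparse on every small set.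

**Proof of Proposition C.** Let $c>1$ and $\frac1c<\epsilon<1$.

**Step 1: one locally sparse graph.** This provides the building blocks. We claim that for each $n$ and all large $N$ there is an $N$-vertex graph $F$ with $e(F)\ge N^{2-\epsilon}$ in which every set of $m\le n$ vertices spans at most $cm$ edges. Take the random graph $G(N,p)$ with $p=4N^{-\epsilon}$, where $N$ is large enough that $p\le1$. The expected number of edges is $\binom N2p=(2-o(1))N^{2-\epsilon}$, which tends to infinity, and the variance is at most the mean; by Chebyshev's inequality $e\ge N^{2-\epsilon}$ with probability tending to $1$. An $m$-set spanning more than $cm$ edges contains one of at most $2^{m^2}$ possible edge sets with more than $cm$ edges, each present with probability at most $p^{cm}$. So the expected number of sets of $m\le n$ vertices spanning more than $cm$ edges is at most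
$$\sum_{m=1}^nN^m2^{m^2}p^{cm}=O_n\Bigl(\sum_{m=1}^nN^{m(1-c\epsilon)}\Bigr)\to0,$$
because $c\epsilon>1$. Hence for large $N$ both requirements hold with positive probability.

**Step 2: a sequence of scales.** Now we alternate large and small values. Choose graphs $F_1,F_2,\dots$ with $|V(F_i)|=N_i$ increasing and $e(F_i)\ge N_i^{2-\epsilon}$, such that in $F_{i+1}$ every set of $m\le n_i:=N_i+1$ vertices spans at most $cm$ edges. Since the $n_i$ increase, for every $j>i$ the graph $F_j$ has this property for all $m\le n_i$ as well. Let $\mathcal P$ be the set of graphs isomorphic to a (not necessarily induced) subgraph of some $F_i$. It is infinite, monotone and hereditary.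

**Step 3: large at $N_i$, small at $n_i=N_i+1$.** This step evaluates the speed at the two kinds of orders. The spanning subgraphs of a copy of $F_i$ on $[N_i]$ give $|\mathcal P^{N_i}|\ge2^{N_i^{2-\epsilon}}$. A graph in $\mathcal P^{n_i}$ is a subgraph of some $F_j$ with $N_j\ge n_i>N_i$, so $j>i$, and it has at most $cn_i$ edges. With $n=n_i$ large, so that $cn\le\binom n2$, and using $\binom Mx\le(\mathrm eM/x)^x$, whose right side increases for $x\le M$ (here $\mathrm e$ is the base of natural logarithms),
$$|\mathcal P^n|\le(cn+1)\max_{x\le cn}\binom{\binom n2}x\le(cn+1)\Bigl(\frac{\mathrm e\,n^2}{2cn}\Bigr)^{cn}=n^{(c+o(1))n}.$$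
Both bounds hold infinitely often. $\blacksquare$

**Proof of Corollary D, lower bounds.** By Theorem B with $r=\lceil c\rceil\ge2$, every $\epsilon<1/\lceil c\rceil$ is valid in Part 1, since $n^{(r+o(1))n}\ge n^{(c+o(1))n}$. So $\epsilon^*(c)\ge1/\lceil c\rceil$. For $\delta^*$, put $r=\lfloor d\rfloor+1$, so $r\ge2$ and $r>d$. Suppose $|\mathcal P^n|\le n^{(d+o(1))n}$ infinitely often. If $|\mathcal P^n|\ge2^{n^{2-1/r}(\log_2n)^8}$ held infinitely often, Theorem B would give $|\mathcal P^n|\ge n^{(r+o(1))n}$ for all $n$, a contradiction. So $|\mathcal P^n|<2^{n^{2-1/r}(\log_2n)^8}=2^{n^{2-1/r+o(1)}}$ for all large $n$, and $\delta=1/r$ itself is valid.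

**Proof of Corollary D, upper bounds.** Let $\epsilon>1/c$. Choose $\epsilon'<1$ with $1/c<\epsilon'\le\epsilon$, and $c'$ with $1/\epsilon'<c'<c$; then $c'>1$. Proposition C for $(c',\epsilon')$ gives $\mathcal P$ with $|\mathcal P^n|\ge2^{n^{2-\epsilon'}}\ge2^{n^{2-\epsilon}}$ infinitely often and $|\mathcal P^n|\le n^{(c'+o(1))n}$ infinitely often. As $c'<c$, the conclusion $|\mathcal P^n|\ge n^{(c+o(1))n}$ fails. So no $\epsilon>1/c$ is valid. Now let $\delta>1/d$, and choose $\epsilon$ with $1/d<\epsilon<\min(\delta,1)$. Proposition C for $(d,\epsilon)$ gives $\mathcal P$ with $|\mathcal P^n|\le n^{(d+o(1))n}$ infinitely often and $|\mathcal P^n|\ge2^{n^{2-\epsilon}}$ infinitely often. Since $\epsilon<\delta$, this violates $|\mathcal P^n|\le2^{n^{2-\delta+o(1)}}$. So no $\delta>1/d$ is valid.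

For $c=r$ an integer, $r\ge2$, the two bounds on $\epsilon^*$ coincide, and $\epsilon^*(r)=1/r$. $\blacksquare$
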